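# Cosmic cofinally Polish spaces are subcompact

Conventions for the whole lecture: all spaces are Tychonoff and nonempty, and $\omega=\{0,1,2,\dots\}$. If $\tau_1\subset\tau$ are topologies on $X$ and $N\subset X$, then $(N,\tau_1)$ means $N$ with the subspace topology coming from $\tau_1$. A *Polish* space is a separable completely metrizable space. Recall that a $G_\delta$ subset of a Polish space is Polish, and that in a metrizable space every closed set is $G_\delta$ and every open set is $F_\sigma$.

## 1. A Polish topology below $\tau$, and the points where the two agree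

**Definition 1.1.** A *network* of a space $(X,\tau)$ is a family $\mathcal N$ of subsets of $X$ such that whenever $x\in U\in\tau$ there is $N\in\mathcal N$ with $x\in N\subset U$. The space is *cosmic* if it has a countable network.

A network is like a base, except that its members need not be open. Every separable metrizable space is cosmic, and so is every countable space (take the singletons). The Sorgenfrey line is not cosmic: if $x\in N_x\subset[x,x+1)$, then $x=\min N_x$, so the sets $N_x$ are pairwise distinct and a network must be uncountable.

The proof turns on the following situation. We have a space $(X,\tau)$, a coarser **Polish** topology $\tau_1\subset\tau$, and a countable network $\{M_i:i\in\omega\}$ of the *fine* topology $\tau$ whose members are closed in the *coarse* topology $\tau_1$. Call the pair $(\tau_1,(M_i)_{i\in\omega})$ a **Polish frame** for $(X,\tau)$.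

Fix a Polish frame, and let $N\subset X$ be a nonempty $G_\delta$ set of $(X,\tau_1)$; thus $(N,\tau_1)$ is Polish. Put
$$\partial_i(N)=(M_i\cap N)\setminus\operatorname{int}_{(N,\tau_1)}(M_i\cap N),\qquad D(N)=N\setminus\bigcup_{i\in\omega}\partial_i(N).\tag{1}$$
So $D(N)$ consists of the points of $N$ which lie in the relative $\tau_1$-interior of every $M_i\cap N$ that contains them.

**Lemma 1.2.** (a) Each $\partial_i(N)$ is closed in $(N,\tau_1)$.

(b) If $x\in D(N)$ and $x\in O\in\tau$, then $O\cap N$ is a neighborhood of $x$ in $(N,\tau_1)$.

(c) If $x\in D(N)$, $U\subset X$, and $x$ lies in the closure of $U\cap N$ in $(N,\tau_1)$, then $x\in\operatorname{cl}_\tau U$.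

*Proof.* (a) $M_i\cap N$ is closed in $(N,\tau_1)$ because $M_i$ is $\tau_1$-closed, and we remove a relatively open set. (b) Choose $i$ with $x\in M_i\subset O$. Since $x\notin\partial_i(N)$, we have $x\in\operatorname{int}_{(N,\tau_1)}(M_i\cap N)\subset O\cap N$. (c) Let $x\in O\in\tau$. By (b), $O\cap N$ is a $\tau_1$-neighborhood of $x$ in $N$, so it meets $U\cap N$. Hence $O\cap U\ne\emptyset$. $\square$

In words: at points of $D(N)$, and as far as traces on $N$ are concerned, the coarse Polish topology already sees every fine neighborhood. Part (c) is how we shall use this: a limit computed by completeness in $(N,\tau_1)$ becomes a limit in $\tau$, *provided it falls into $D(N)$*.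

**Example 1.3 (the space $Z$).** Let $\mathcal F$ be a filter on $\omega$ containing all cofinite sets. Let $Z=\omega\cup\{\infty\}$, where the points of $\omega$ are isolated and the neighborhoods of $\infty$ are the sets containing $\{\infty\}\cup A$ for some $A\in\mathcal F$. This is a Hausdorff space with a base of clopen sets, and it is countable, hence cosmic. Let $\tau_1$ be the topology of the convergent sequence on the same set (neighborhoods of $\infty$ are the cofinite sets containing it). Then $\tau_1\subset\tau$ is compact metrizable, and the singletons are a countable network of $\tau_1$-closed sets, so we have a Polish frame. For $N=Z$, the singletons $\{n\}$ are $\tau_1$-open and contribute $\emptyset$, while $\{\infty\}$ has empty $\tau_1$-interior. So $D(Z)=\omega$. For $N=\{\infty\}$ every subset is relatively open, so $D(\{\infty\})=\{\infty\}$. The bad point of the first stage is a good point of the second.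

This suggests what to do with $N\setminus D(N)$ in general. By (a) it is a countable union of relatively closed sets $E_0,E_1,\dots$, and the pieces $E_a\setminus\bigcup_{b<a}E_b$ are again $G_\delta$ in $(X,\tau_1)$, hence again Polish. Each piece has its own set $D$. Iterating produces a tree of Polish pieces. We now say what this tree is for.

## 2. Cofinally Polish spaces and subcompact spaces

**Definition 2.1.** A space $X$ is *cofinally Polish* if for every continuous onto map $f:X\to M$ with $M$ separable metrizable there are a Polish space $P$ and continuous onto maps $g:X\to P$, $h:P\to M$ with $f=h\circ g$.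

**Example 2.2.** (a) *A separable metrizable space is cofinally Polish exactly when it is Polish.* If $X$ is Polish, take $P=X$. Conversely, apply the definition to $f=\mathrm{id}_X$: from $h\circ g=\mathrm{id}_X$ and $g$ onto, $g$ is a bijection with continuous inverse $h$, so $X$ is homeomorphic to $P$.

(b) *The space $Z$ of Example 1.3 is cofinally Polish.* Let $f:Z\to M$ be continuous and onto, with $M$ metrized by $\rho$. Put $O_0=Z$ and, for $k\ge1$, $O_k=\{z\in Z\setminus\{0,\dots,k-1\}:\rho(f(z),f(\infty))<1/k\}$. These are decreasing $\tau$-open sets with intersection $\{\infty\}$. For $n\in\omega$ let $w(n)=2^{-k}$, where $k$ is the largest number with $n\in O_k$, and let $w(\infty)=0$. Then $d(y,z)=\max(w(y),w(z))$ for $y\neq z$, with $d(y,y)=0$, is a metric. It is complete: a Cauchy sequence without a constant subsequence has $w\to0$, so it converges to $\infty$; one with a constant subsequence converges to that constant. The $d$-topology has isolated points $n\in\omega$ and basic neighborhoods $O_k$ of $\infty$, so it is coarser than $\tau$, and $f$ is $d$-continuous. So $P=(Z,d)$, $g=\mathrm{id}$ and $h=f$ work.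

**Definition 2.3 (de Groot).** A family $\mathcal F$ of nonempty sets is a *filter base* if for all $F_1,F_2\in\mathcal F$ there is $F_3\in\mathcal F$ with $F_3\subset F_1\cap F_2$. It is *regular* if for every $F\in\mathcal F$ there is $G\in\mathcal F$ with $\overline G\subset F$. A space $X$ is *subcompact* if it has a base $\mathcal B$ such that $\bigcap\mathcal F\ne\emptyset$ for every regular filter base $\mathcal F\subset\mathcal B$.

**Example 2.4.** (a) *The base matters.* In the discrete space $\omega$ the sets $[k,\infty)$, $k\in\omega$, form a regular filter base with empty intersection, so the base of all open sets does not work. The base of singletons does.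

(b) *$Z$ is subcompact.* Let $\mathcal B$ consist of the singletons $\{n\}$, $n\in\omega$, and of all open sets containing $\infty$. Let $\mathcal F\subset\mathcal B$ be a filter base. If $\{n\}\in\mathcal F$, then every $F\in\mathcal F$ meets $\{n\}$, so $n\in\bigcap\mathcal F$. Otherwise $\infty\in\bigcap\mathcal F$.

(c) *$\mathbb Q$ is not subcompact.* Let $\mathcal B$ be any base and $\mathbb Q=\{q_n:n\in\omega\}$. Choose a nonempty $U_0\in\mathcal B$ and inductively a nonempty $U_{n+1}\in\mathcal B$ with $\overline{U_{n+1}}\subset U_n\setminus\{q_n\}$; this is possible because $\mathbb Q$ has no isolated points. Then $\{U_n\}$ is a regular filter base with empty intersection. By Example 2.2(a), $\mathbb Q$ is not cofinally Polish either.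

For countable spaces it is a known fact that subcompact, cofinally Polish and scattered are equivalent, which agrees with what we saw for $Z$ and $\mathbb Q$. The paper "Polish factorizations, cosmic spaces and domain representability" asks in its Question 6.1 whether every cosmic cofinally Polish space is subcompact. The answer is yes.

**Theorem A.** Every cosmic cofinally Polish space is subcompact.

In the *strong Choquet game* on $X$, Empty plays pairs $(x_n,U_n)$ with $x_n\in U_n$, $U_n$ open, $U_n\subset V_{n-1}$ (where $V_{-1}=X$), and Nonempty answers with an open $V_n$ such that $x_n\in V_n\subset U_n$. Nonempty wins if and only if $\bigcap_nV_n\neq\emptyset$. For instance, on a discrete space Nonempty wins by answering $V_n=\{x_n\}$.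

**Theorem B.** For a cosmic space $(X,\tau)$ the following are equivalent:

- (B1) $X$ is cofinally Polish;
- (B2) $X$ is subcompact;
- (B3) Nonempty has a winning strategy in the strong Choquet game on $X$;
- (B4) there is a Polish topology $\tau_1\subset\tau$ such that $(X,\tau)$ has a countable network consisting of $\tau_1$-closed sets (that is, $(X,\tau)$ has a Polish frame);
- (B5) there is a Polish topology $\tau_1\subset\tau$ such that every $\tau$-open set is $F_\sigma$ in $\tau_1$.

In (B4), "closed" cannot be weakened to "$G_\delta$".

**Theorem C.** Let $X$ be cosmic and $Y\subset X$. (i) If $Y$ is subcompact, then $Y$ is $G_\delta$ in $X$. (ii) If $X$ is subcompact, then $Y$ is subcompact if and only if $Y$ is $G_\delta$ in $X$. In particular, closed subspaces of subcompact cosmic spaces are subcompact.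

Theorem A will follow from (B1)$\Rightarrow$(B4), which is short, and (B4)$\Rightarrow$(B2), which is the tree argument.

## 3. Where the Polish frame comes from

We first recall what a countable network gives. Let $(X,\tau)$ be cosmic with countable network $\mathcal N$.

*$X$ is hereditarily Lindelöf.* Let $\mathcal O$ be a family of open sets. For each $N\in\mathcal N$ contained in some member of $\mathcal O$ choose one such member $O_N$. The countably many $O_N$ have the same union as $\mathcal O$.

*$X$ is normal and open sets are cozero sets.* A regular Lindelöf space is normal. If $U$ is open, each $x\in U$ has an open neighborhood with closure inside $U$, and countably many of these cover $U$; so $U=\bigcup_nC_n$ with $C_n$ closed. Urysohn functions $\varphi_n:X\to[0,1]$ with $\varphi_n=1$ on $C_n$ and $\varphi_n=0$ off $U$ give $U=\{\varphi>0\}$ for $\varphi=\sum_n2^{-n-1}\varphi_n$. So every open set is a cozero set, and every closed set is $f^{-1}(0)$ for some continuous $f:X\to[0,1]$. In particular closed sets are $G_\delta$.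

*Subspaces of cosmic spaces are cosmic*, by restricting the network.

*There are closed networks and injective maps.* The closures of the members of $\mathcal N$ form a network: if $x\in U$, choose an open $V$ with $x\in V\subset\overline V\subset U$ and $N\in\mathcal N$ with $x\in N\subset V$; then $x\in\overline N\subset U$. Enumerate the closures as $\{M_i:i\in\omega\}$, choose continuous $f_i:X\to[0,1]$ with $M_i=f_i^{-1}(0)$, and put
$$f=(f_i)_{i\in\omega}:X\to[0,1]^\omega.\tag{2}$$
This $f$ is injective: if $x\neq y$, pick $i$ with $x\in M_i\subset X\setminus\{y\}$; then $f_i(x)=0\ne f_i(y)$.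

**Lemma 3.1 ((B1)$\Rightarrow$(B4)).** A cosmic cofinally Polish space has a Polish frame.

*Proof.* Apply cofinal Polishness to $f:X\to f(X)$ from (2). We get $f=h\circ g$ with $g:X\to P$ continuous onto a Polish space. Since $f$ is injective, $g$ is a bijection. Let $\tau_1=\{g^{-1}(V):V\text{ open in }P\}\subset\tau$. Then $(X,\tau_1)$ is homeomorphic to $P$, hence Polish. Each $f_i$ is a coordinate of $h\circ g$, so it is $\tau_1$-continuous, and $M_i=f_i^{-1}(0)$ is $\tau_1$-closed. $\square$

## 4. Sequences suffice, and Polish spaces done by hand

Regular filter bases can be large, but in Lindelöf spaces we need to look only at decreasing sequences.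

**Lemma 4.1.** Let $X$ be Lindelöf and $\mathcal B$ a base such that $\bigcap_nU_n\ne\emptyset$ whenever $U_n\in\mathcal B$ are nonempty and $\overline{U_{n+1}}\subset U_n$ for all $n$. Then $X$ is subcompact, with base $\mathcal B$.

*Proof.* Suppose $\mathcal F\subset\mathcal B$ is a regular filter base with $\bigcap\mathcal F=\emptyset$. By regularity $\bigcap_{F\in\mathcal F}\overline F=\bigcap\mathcal F=\emptyset$. The open sets $X\setminus\overline F$ cover $X$, so there are $F_n\in\mathcal F$ $(n\in\omega)$ with $\bigcap_n\overline{F_n}=\emptyset$. Let $U_0=F_0$. Given $U_n\in\mathcal F$, pick $F\in\mathcal F$ with $F\subset U_n\cap F_{n+1}$, and then $U_{n+1}\in\mathcal F$ with $\overline{U_{n+1}}\subset F$. Then $\overline{U_{n+1}}\subset U_n$ and $U_n\subset F_n$ for all $n$, so $\bigcap_nU_n\subset\bigcap_nF_n=\emptyset$, contradicting the hypothesis. $\square$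

A cover is *star-finite* if each of its members meets only finitely many members.

**Lemma 4.2.** Every open cover of a separable metrizable space $Y$ has a countable star-finite open refinement. We may discard empty members.

*Proof.* Since $Y$ is Lindelöf and its open sets are cozero sets, there is a refining countable cover by sets $\{g_n>0\}$ with $g_n:Y\to[0,1]$ continuous, $n\in\omega$. Put $h=\sum_n2^{-n-1}g_n:Y\to(0,1]$ and
$$A_m=\{y:2^{-m-1}<h(y)<2^{-m+1}\},\qquad m\in\omega.$$
The $A_m$ cover $Y$, because every value in $(0,1]$ lies in some interval $(2^{-m-1},2^{-m}]$ with $m\in\omega$. If $m<m'$ and $A_m\cap A_{m'}\neq\emptyset$, then $2^{-m-1}<2^{-m'+1}$, so $m'=m+1$. If $h(y)>2^{-m-1}$, then $g_n(y)>0$ for some $n\le m+1$, since otherwise $h(y)\le\sum_{n>m+1}2^{-n-1}=2^{-m-2}$. Hence the sets $A_m\cap\{g_n>0\}$ with $m\in\omega$, $n\le m+1$, cover $Y$. They refine the given cover, and a member with first index $m$ can meet only the finitely many members with first index $m-1$, $m$ or $m+1$. $\square$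

**Proposition 4.3.** Every Polish space is subcompact.

*Proof.* Let $d$ be a complete metric. By Lemma 4.2 let $\mathcal G^n$ be a countable star-finite open cover by nonempty sets of $d$-diameter $<2^{-n}$, and put $\mathcal B=\bigcup_n\mathcal G^n$. This is a base: if the ball of radius $2^{-n}$ about $x$ lies in $O$, then any $G\in\mathcal G^n$ containing $x$ lies in $O$. Let $U_i\in\mathcal G^{n_i}$ with $\overline{U_{i+1}}\subset U_i$. If some $n$ equals $n_i$ for infinitely many $i$, the corresponding $U_i$ are all contained in the first of them, so by star-finiteness only finitely many different sets occur; some $G$ occurs infinitely often, and $\emptyset\neq G\subset\bigcap_iU_i$. Otherwise $n_i\to\infty$, the closures $\overline{U_i}$ have diameters tending to $0$, and completeness gives a point of $\bigcap_i\overline{U_i}=\bigcap_iU_i$. Apply Lemma 4.1. $\square$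

Star-finiteness cannot be replaced here by local finiteness. On $\omega$ with all distances between distinct points equal to $\frac12$, the sets $[k,\infty)$ form a locally finite open cover with members of diameter $<1$. If it were used as $\mathcal G^0$, the sequence $U_k=[k,\infty)$ would have empty intersection.

## 5. Smallness in $\tau_1$ is not enough

Let $(X,\tau)$ have a Polish frame. The natural first attempt is to copy Proposition 4.3: fix a complete metric $d$ for $\tau_1$, and let the base consist of $\tau$-open sets controlled by star-finite $\tau_1$-open covers $\mathcal G^n$ of small mesh, say of $\tau$-open sets $U$ contained in some member of some $\mathcal G^n$. Given a sequence with $\operatorname{cl}_\tau U_{i+1}\subset U_i$ and diameters tending to $0$, completeness produces a point $x\in\bigcap_i\operatorname{cl}_{\tau_1}U_i$. We need $x\in\operatorname{cl}_\tau U_i$. This is where the attempt stops.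

**Example 5.1.** In $Z$, suppose there is an infinite $A\subset\omega$ with $\omega\setminus A\in\mathcal F$ (for example, let $\mathcal F$ be a free ultrafilter). Let $U_i=A\setminus\{0,\dots,i-1\}$. These sets are $\tau$-open, and $\tau$-closed because $\infty\notin\operatorname{cl}_\tau A$. So $\operatorname{cl}_\tau U_{i+1}\subset U_i$, their $\tau_1$-diameters tend to $0$, and the $\tau_1$-limit is $\infty$. But $\bigcap_iU_i=\emptyset$.

Lemma 1.2(c) tells us what went wrong: the limit fell into $X\setminus D(X)$. Two things are therefore needed.

First, a point $x\in D(X)$ should get neighborhoods whose $\tau_1$-closures avoid more and more of the closed sets making up $X\setminus D(X)$, so that limits of shrinking sequences stay in $D(X)$.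

Second, a point $x\notin D(X)$ lies in one of the pieces of $X\setminus D(X)$, and a neighborhood $U$ of $x$ should be controlled through its trace on that piece $N$, where $x$ has a new chance to be in $D(N)$. Now a decreasing sequence may use different pieces for different $i$. If the indices of the pieces tend to infinity, we need the limit, computed in the larger set from which the pieces were cut, to lie in the $D$ of that larger set. So each piece carries a $\tau_1$-open envelope $W$ that is small and has closure missing the closed sets of smaller index, and every $U$ attached to the piece must lie in $W$.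

A last difficulty: a point may lie in no set $D$ at any stage (Example 7.2 will show one). Then the pieces containing it must themselves become small in the sense of $\tau$. This will be arranged by cutting stage $k$ along $M_k$.

## 6. The tree of $G_\delta$ pieces

Fix a Polish frame $(\tau_1,(M_i))$ for $(X,\tau)$. We build a tree $S$ of finite sequences of pairs from $\omega\times\omega$. The number of pairs in $s$ is $|s|$, and $r\sqsubseteq s$ means that $r$ is an initial segment of $s$. For each $s\in S$ we build a nonempty $N_s\subset X$ that is $G_\delta$ in $(X,\tau_1)$, a $\tau_1$-open $W_s\supset N_s$, and a complete metric $d_s$ compatible with the Polish space $(N_s,\tau_1)$. Start with $N_\emptyset=W_\emptyset=X$. Suppose $N_r,W_r,d_r$ are given for all $r\sqsubseteq s$, with $N_s\subset N_r$. Write $\partial_{s,i}=\partial_i(N_s)$ and $D_s=D(N_s)$.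

**Step 1: cut $N_s\setminus D_s$ into pieces that respect $M_{|s|}$.** The purpose is to split the bad part into countably many $G_\delta$ sets, each of which is inside or outside the network element $M_{|s|}$. Let $k=|s|$ and write $X\setminus M_k=\bigcup_mF_m$ with $F_m$ $\tau_1$-closed. Enumerate the sets
$$\partial_{s,i}\cap M_k,\qquad \partial_{s,i}\cap F_m\qquad(i,m\in\omega)$$
as $E_{s,b}$, $b\in\omega$. By Lemma 1.2(a) and since $M_k$ is $\tau_1$-closed, each $E_{s,b}$ is closed in $(N_s,\tau_1)$. Moreover
$$\bigcup_bE_{s,b}=N_s\setminus D_s,\tag{3}$$
$$\text{each }E_{s,b}\text{ is contained in }M_{|s|}\text{ or disjoint from }M_{|s|}.\tag{4}$$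
Put $N_{s,a}=E_{s,a}\setminus\bigcup_{b<a}E_{s,b}$ for $a\in\omega$. These sets, some possibly empty, partition $N_s\setminus D_s$. Each is the intersection of a closed and an open subset of $(N_s,\tau_1)$, hence $G_\delta$ in $(N_s,\tau_1)$ and so in $(X,\tau_1)$.

**Step 2: cut each piece into small star-finite parts with envelopes.** The purpose is to make the parts small in all metrics so far, and to provide the open sets $W$ asked for in Section 5. Let $N_{s,a}\neq\emptyset$. For each $x\in N_{s,a}$ choose a $\tau_1$-open $V_x$ with $x\in V_x\subset W_s$ such that

- for every $r\sqsubseteq s$, the $d_r$-diameter of $V_x\cap N_r$ is $\le2^{-a-|s|}$;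
- the closure of $V_x\cap N_s$ in $(N_s,\tau_1)$ misses $\bigcup_{b<a}E_{s,b}$.

This is possible: there are only finitely many $r\sqsubseteq s$, and $x\in N_s\subset N_r$ for each of them; also $x\in N_s\subset W_s$; and $x\notin\bigcup_{b<a}E_{s,b}$, which is closed in $(N_s,\tau_1)$. By Lemma 4.2 there is a countable star-finite cover of $(N_{s,a},\tau_1)$ by nonempty relatively open sets refining $\{V_x\cap N_{s,a}:x\in N_{s,a}\}$. Enumerate it without repetition as $N_{s^\frown(a,c)}$, with $c$ ranging over a subset of $\omega$. Each $N_{s^\frown(a,c)}$ is $G_\delta$ in $(X,\tau_1)$. For each $c$ pick $x$ with $N_{s^\frown(a,c)}\subset V_x$, pick a $\tau_1$-open $\tilde W$ with $\tilde W\cap N_{s,a}=N_{s^\frown(a,c)}$, and put $W_{s^\frown(a,c)}=\tilde W\cap V_x$. Choose any complete metric $d_{s^\frown(a,c)}$ compatible with $(N_{s^\frown(a,c)},\tau_1)$. The immediate successors of $s$ in $S$ are these $s^\frown(a,c)$. We record: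

- (T1) $\bigcup_cN_{s^\frown(a,c)}=N_{s,a}\subset E_{s,a}$, and for fixed $(s,a)$ each $N_{s^\frown(a,c)}$ meets $N_{s^\frown(a,c')}$ for only finitely many $c'$;
- (T2) $N_{s^\frown(a,c)}\subset N_s$, $W_{s^\frown(a,c)}\subset W_s$, and $W_{s^\frown(a,c)}\cap N_{s,a}=N_{s^\frown(a,c)}$;
- (T3) $W_{s^\frown(a,c)}\cap N_s$ has $d_s$-diameter $\le2^{-a}$, and its closure in $(N_s,\tau_1)$ misses $E_{s,b}$ for all $b<a$;
- (T4) $N_{s^\frown(a,c)}$ has $d_r$-diameter $\le2^{-|s|}$ for every $r\sqsubseteq s$.

For (T3) use $W_{s^\frown(a,c)}\subset V_x$; for (T4) use $N_{s^\frown(a,c)}\subset V_x\cap N_s\subset V_x\cap N_r$.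

**Step 3: covers that force limits into $D_s$.** For $s\in S$ and $n\in\omega$ let
$$H_{s,n}=N_s\setminus\bigcup_{b<n}E_{s,b}.\tag{5}$$
This is open in $(N_s,\tau_1)$ and decreasing in $n$; we have $H_{s,0}=N_s$ and, by (3), $\bigcap_nH_{s,n}=D_s$. By Lemma 4.2 let $\mathcal G_s^n$ be a countable star-finite cover of $H_{s,n}$ by nonempty sets $G$, open in $(N_s,\tau_1)$, of $d_s$-diameter $<2^{-n}$, whose closures in $(N_s,\tau_1)$ lie in $H_{s,n}$. (Every point of the open set $H_{s,n}$ has such a neighborhood. If $H_{s,n}=\emptyset$, then $\mathcal G_s^n=\emptyset$.)

**Example 6.1.** For $Z$ with the frame of Example 1.3, the sets $N_{\emptyset,a}$ partition $Z\setminus D(Z)=\{\infty\}$, so exactly one of them is nonempty and equals $\{\infty\}$. Its only cover by nonempty sets is $\{\{\infty\}\}$, so the root has one successor $t$, with $N_t=\{\infty\}=D_t$. Hence $S=\{\emptyset,t\}$.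

## 7. The base

Let $\mathcal B$ be the family of all $\tau$-open sets $U$ for which there are $t\in S$, $n\in\omega$ and $G\in\mathcal G_t^n$ with
$$U\subset W_t\qquad\text{and}\qquad U\cap N_t=G.\tag{6}$$
We call $(t,n,G)$ a *witness* for $U$. Note that $U\cap N_t=G\neq\emptyset$, so every $U\in\mathcal B$ is nonempty.

**Proposition 7.1.** $\mathcal B$ is a base of $(X,\tau)$.

*Proof.* Let $x\in O\in\tau$.

**Step 1: it suffices to find $t\in S$, $n\in\omega$ and $G\in\mathcal G_t^n$ with $x\in G\subset O$.** The purpose is to isolate what the tree has to provide. Given these, take a $\tau_1$-open $\tilde G$ with $\tilde G\cap N_t=G$ and put $U=O\cap W_t\cap\tilde G$. This is $\tau$-open, $U\subset W_t$, and $U\cap N_t=O\cap W_t\cap G=G$, because $G\subset N_t\subset W_t$ and $G\subset O$. So $x\in U\subset O$ and $U\in\mathcal B$.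

**Step 2: points that lie in some $D_t$.** Here small traces exist because the two topologies agree. By Lemma 1.2(b) there is $n$ such that the $d_t$-ball of radius $2^{-n}$ about $x$ in $N_t$ lies in $O$. Since $x\in D_t\subset H_{t,n}$, there is $G\in\mathcal G_t^n$ with $x\in G$, and since its $d_t$-diameter is $<2^{-n}$, we get $G\subset O$.

**Step 3: points that lie in no $D_t$.** Here we use that the pieces themselves become small. Let $s_0=\emptyset$. If $x\in N_{s_k}$ with $|s_k|=k$, then $x\in N_{s_k}\setminus D_{s_k}=\bigcup_aN_{s_k,a}$, so by (T1) there is $s_{k+1}=s_k{}^\frown(a_k,c_k)\in S$ with $x\in N_{s_{k+1}}$. Choose $i$ with $x\in M_i\subset O$. Now $x\in N_{s_{i+1}}\subset E_{s_i,a_i}$ by (T1), and by (4), since $|s_i|=i$, the set $E_{s_i,a_i}$ is contained in $M_i$ or disjoint from it. As $x\in M_i$, it is contained in $M_i$. Hence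
$$N_{s_{i+1}}\subset E_{s_i,a_i}\subset M_i\subset O.\tag{7}$$
Let $t=s_{i+1}$ and $n=0$. Since $H_{t,0}=N_t$, some $G\in\mathcal G_t^0$ contains $x$, and $G\subset N_t\subset O$. $\square$

**Example 7.2 (Step 3 is not vacuous).** Let $X=Z^\omega$ with the product topology $\tau$, and let $\tau_1$ be the product of the convergent sequence topologies; it is compact metrizable with a base of clopen sets. The sets $M(z_0,\dots,z_{j-1})=\{y:y_l=z_l\text{ for }l<j\}$, $j\in\omega$, form a countable network of $\tau_1$-closed sets: a basic open set restricting only the coordinates $l<j$ and containing $y$ contains $M(y_0,\dots,y_{j-1})$. In Step 1 of Section 6 choose the $F_m$ to be $\tau_1$-clopen. Let $x=(\infty,\infty,\dots)$ and $K_\ell=\{y:y_l=\infty\text{ for }l<\ell\}$. *Claim: if $x\in N_s$, then $x\notin D_s$, and there is $\ell$ such that $N_s$ and $K_\ell$ coincide on some $\tau_1$-neighborhood of $x$.*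

The second part holds for $s=\emptyset$ with $\ell=0$. Suppose $N_s$ equals $K_\ell$ near $x$. For $j>\ell$, the set $K_j$ has empty interior in $K_\ell$, since a point of $K_j$ is the $\tau_1$-limit of the points obtained by replacing its $\ell$th coordinate $\infty$ by $n\to\infty$. So the network element $M_i=K_{\ell+1}$ gives $x\in\partial_{s,i}$, and $x\notin D_s$. Now let $x\in N_{s^\frown(a,c)}$. This set is relatively open in $E_{s,a}\setminus\bigcup_{b<a}E_{s,b}$, and the finitely many $E_{s,b}$, $b<a$, are closed in $N_s$ and miss $x$. So near $x$ it equals $E_{s,a}$, which is $\partial_{s,i}\cap M_{|s|}$ or $\partial_{s,i}\cap F_m$ for some $i,m$. Since $x\in\partial_{s,i}$, we have $M_i=K_j$ for some $j$, and $j>\ell$, because for $j\le\ell$ the set $M_i\cap N_s$ equals $N_s$ near $x$. So near $x$ the set $\partial_{s,i}$ equals $K_j$. Intersecting with $F_m\ni x$ changes nothing near $x$, and intersecting with $M_{|s|}\ni x$, which is some $K_{j'}$, gives $K_{\max(j,j')}$. This proves the claim. Thus $x$ lies in no $D_t$.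

**Example 7.3 (how $\mathcal B$ excludes the sequence of Example 5.1).** Take $Z$ and $S=\{\emptyset,t\}$ as in Example 6.1, and let $a$ be the index with $N_{\emptyset,a}=\{\infty\}$. A set $U\in\mathcal B$ with witness at $t$ contains $\infty$. A set with witness $(\emptyset,n,G)$ equals $G\in\mathcal G_\emptyset^n$. If $n>a$, the $\tau_1$-closure of $G$ lies in $H_{\emptyset,n}=\omega$, so $G$ is finite. If $n\le a$, then $H_{\emptyset,n}=Z$, some member of $\mathcal G_\emptyset^n$ contains $\infty$ and is cofinite, and only finitely many points lie outside it; by star-finiteness only finitely many members meet it, and only finitely many sets are subsets of its finite complement. So $\mathcal G_\emptyset^n$ is finite. Altogether, $\mathcal B$ has only finitely many infinite members that do not contain $\infty$, and the sequence $A\setminus\{0,\dots,i-1\}$ is not in $\mathcal B$.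

## 8. Regular decreasing sequences have nonempty intersection

**Proposition 8.1.** If $U_i\in\mathcal B$ and $\operatorname{cl}_\tau U_{i+1}\subset U_i$ for all $i\in\omega$, then $\bigcap_iU_i\neq\emptyset$.

*Proof.* Fix a witness $(t_i,n_i,G_i)$ for each $U_i$. We have $\bigcap_iU_i=\bigcap_i\operatorname{cl}_\tau U_i$, and the $U_i$ decrease. So it suffices to find a point lying in $\operatorname{cl}_\tau U_i$ for infinitely many $i$.

**Step 1: the case that some $t\in S$ equals $t_i$ for infinitely many $i$.** Here all the information lives on the single Polish space $(N_t,\tau_1)$, and we argue as in Proposition 4.3. Let $J$ be the infinite set of these $i$. For $i\in J$ the sets $G_i=U_i\cap N_t\in\mathcal G_t^{n_i}$ are nonempty and decreasing.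

Suppose some $n$ equals $n_i$ for infinitely many $i\in J$. The corresponding $G_i$ belong to $\mathcal G_t^n$ and all meet the first of them. By star-finiteness only finitely many different sets occur, so some $G$ occurs infinitely often, and $\emptyset\neq G\subset\bigcap_iU_i$ since the $U_i$ decrease.

Otherwise $n_i\to\infty$ along $J$. The closures of the $G_i$ in $(N_t,\tau_1)$ are nonempty, decreasing, and of $d_t$-diameter tending to $0$. By completeness of $d_t$ they have a common point $x$, and $x\in\bigcap_{i\in J}H_{t,n_i}=D_t$. By Lemma 1.2(c), $x\in\operatorname{cl}_\tau U_i$ for all $i\in J$. Done.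

**From now on each $t\in S$ equals $t_i$ for only finitely many $i$.** Call $t\in S$ *good* if $t\sqsubseteq t_i$ for infinitely many $i$. The root $\emptyset$ is good.

**Step 2: at a good $t$, either we finish or some immediate successor of $t$ is good.** This step decides between a limit inside $D_t$ and a descent in the tree. Let $t$ be good. Since $t=t_i$ for only finitely many $i$, there are infinitely many $i$ for which there is a pair with $t^\frown(a_i,c_i)\sqsubseteq t_i$. For such $i$, iterating (T2) and using (6),
$$N_{t_i}\subset N_{t^\frown(a_i,c_i)}\subset N_t,\qquad U_i\subset W_{t_i}\subset W_{t^\frown(a_i,c_i)},\qquad U_i\cap N_{t_i}\neq\emptyset.\tag{8}$$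

*Alternative 1: $a_i\to\infty$ along some infinite set $J$ of such $i$.* Let $F_i$ be the closure of $U_i\cap N_t$ in $(N_t,\tau_1)$, $i\in J$. By (8) the $F_i$ are nonempty, and they decrease. Since $U_i\cap N_t\subset W_{t^\frown(a_i,c_i)}\cap N_t$, (T3) says that $F_i$ has $d_t$-diameter $\le2^{-a_i}$ and misses $E_{t,b}$ for all $b<a_i$. By completeness there is $x\in\bigcap_{i\in J}F_i$, and $x\in N_t\setminus\bigcup_bE_{t,b}=D_t$ by (3). By Lemma 1.2(c), $x\in\operatorname{cl}_\tau U_i$ for all $i\in J$, and the proof is finished.

*Alternative 2: there is no such $J$.* Then the $a_i$ are bounded, so there is $a$ with $a_i=a$ for all $i$ in an infinite set $J$. Let $i_0=\min J$. For $i\in J$ we have $U_i\subset U_{i_0}\subset W_{t^\frown(a,c_{i_0})}$, so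
$$\emptyset\neq U_i\cap N_{t_i}\subset W_{t^\frown(a,c_{i_0})}\cap N_{t^\frown(a,c_i)}=N_{t^\frown(a,c_{i_0})}\cap N_{t^\frown(a,c_i)}.\tag{9}$$
The equality holds because $N_{t^\frown(a,c_i)}\subset N_{t,a}$ and $W_{t^\frown(a,c_{i_0})}\cap N_{t,a}=N_{t^\frown(a,c_{i_0})}$ by (T2). By star-finiteness (T1), $c_i$ takes only finitely many values on $J$. So some value $c$ is taken infinitely often, and $t^\frown(a,c)$ is good.

**Step 3: an infinite branch of good nodes.** The remaining case is that Alternative 1 never occurs, and we must find the limit along a branch. Starting from $s_0=\emptyset$, Step 2 gives good nodes $s_0\sqsubset s_1\sqsubset s_2\sqsubset\cdots$ with $|s_k|=k$. We first find a point in all $N_{s_k}$; this needs care because these sets are not closed. Fix $k$. For $m>k$ the sets $N_{s_m}\subset N_{s_k}$ are nonempty, decreasing, and by (T4), applied to $s_{m-1}$ and $r=s_k\sqsubseteq s_{m-1}$, have $d_{s_k}$-diameter $\le2^{-(m-1)}$. By completeness of $d_{s_k}$ their closures in $(N_{s_k},\tau_1)$ have a common point $x_k\in N_{s_k}$. Then $x_k\in\operatorname{cl}_{\tau_1}N_{s_m}$ for every $m$: for $m>k$ by choice, and for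 $m\le k$ because $x_k\in N_{s_k}\subset N_{s_m}$. The case $r=\emptyset$ of (T4) shows that the $d_\emptyset$-diameters of $\operatorname{cl}_{\tau_1}N_{s_m}$ tend to $0$, where $d_\emptyset$ is a metric for $(X,\tau_1)$. So all $x_k$ coincide. Call this point $x$. Thus $x\in\bigcap_kN_{s_k}$.

**Step 4: this point is in every $\operatorname{cl}_\tau U_i$.** Let $x\in O\in\tau$ and $i\in\omega$. Choose $j$ with $x\in M_j\subset O$. By (T1), $x\in N_{s_{j+1}}\subset E_{s_j,a}$ for some $a$, and exactly as in (7), property (4) gives $N_{s_{j+1}}\subset M_j\subset O$. Since $s_{j+1}$ is good, there is $i'\ge i$ with $s_{j+1}\sqsubseteq t_{i'}$. Then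
$$\emptyset\neq U_{i'}\cap N_{t_{i'}}\subset U_i\cap N_{s_{j+1}}\subset U_i\cap O.$$
So $x\in\operatorname{cl}_\tau U_i$ for every $i$. $\square$

**Proof of (B4)$\Rightarrow$(B2) and of Theorem A.** A cosmic space is Lindelöf, so Propositions 7.1 and 8.1 with Lemma 4.1 show that a space with a Polish frame is subcompact; such a space is cosmic by definition. Together with Lemma 3.1 this proves Theorem A. $\square$

## 9. The strong Choquet game leads back to cofinal Polishness

We have (B1)$\Rightarrow$(B4)$\Rightarrow$(B2). We now close the circle with (B2)$\Rightarrow$(B3)$\Rightarrow$(B1).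

**(B2)$\Rightarrow$(B3).** Let $\mathcal B$ be a base as in the definition of subcompactness. When Empty plays $(x,U)$, Nonempty answers with some $V\in\mathcal B$ such that $x\in V\subset\overline V\subset U$. Since $\overline{V_{n+1}}\subset U_{n+1}\subset V_n$, the family $\{V_n\}$ is a regular filter base in $\mathcal B$, so $\bigcap_nV_n\neq\emptyset$. The answer depends only on Empty's last move, so the strategy is even stationary.

**(B3)$\Rightarrow$(B1).** Let $f:X\to M$ be continuous and onto, with $M$ separable metrizable. We look for a Polish topology on the set $X$, coarser than $\tau$, for which $f$ is continuous. We use Choquet's theorem (Kechris, *Classical Descriptive Set Theory*, Thm 8.18): *a nonempty second countable space is Polish if and only if it is $T_1$, regular and strong Choquet*, the last property meaning that Nonempty has a winning strategy in the strong Choquet game. So the plan is to find a second countable coarser topology rich enough that Nonempty's strategy survives in it.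

**Step 1: notation.** Fix a winning strategy for Nonempty on $(X,\tau)$. A *position* is a finite sequence $p$ of completed rounds $(y,U,V)$ consistent with the strategy; $V_p$ is Nonempty's last move in $p$, and $V_\emptyset=X$. For open $U$ with $\emptyset\neq U\subset V_p$ and $y\in U$, let $V(p,y,U)\ni y$ be the strategy's answer to $(y,U)$ after $p$. Since $U$ is Lindelöf, choose a countable $C(p,U)\subset U$ with
$$\bigcup_{y\in C(p,U)}V(p,y,U)=U.\tag{10}$$
For a countable $\Phi\subset C(X,[0,1])$ let $\tau_\Phi$ be the coarsest topology making all $\varphi\in\Phi$ continuous. It has the countable base $\beta(\Phi)$ of finite intersections of sets $\varphi^{-1}(I)$, with $\varphi\in\Phi$ and $I$ a relatively open interval of $[0,1]$ with rational endpoints (the empty intersection being $X$).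

**Step 2: close off under the strategy.** The purpose is a countable $\Phi$ and a countable set of positions such that the moves of these positions are $\tau_\Phi$-open and basic $\tau_\Phi$-open sets can be fed into the strategy. Let $\Phi_0$ be countable, separate the points of $X$ (as in (2)), and contain the coordinates of $f$ under an embedding of $M$ into $[0,1]^\omega$; so $f$ is $\tau_{\Phi_0}$-continuous. Let $\mathrm{Pos}_0=\{\emptyset\}$. Given countable $\Phi_n$ and $\mathrm{Pos}_n$, let
$$\mathrm{Pos}_{n+1}=\mathrm{Pos}_n\cup\{p^\frown(y,U,V(p,y,U)):p\in\mathrm{Pos}_n,\ U\in\beta(\Phi_n),\ \emptyset\neq U\subset V_p,\ y\in C(p,U)\},$$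
which is countable, and let $\Phi_{n+1}$ be $\Phi_n$ together with, for each $p\in\mathrm{Pos}_{n+1}$, a continuous function $X\to[0,1]$ with cozero set $V_p$ (Section 3). Put $\Phi=\bigcup_n\Phi_n$ and $\mathrm{Pos}=\bigcup_n\mathrm{Pos}_n$. Then $\tau_\Phi\subset\tau$; since $\Phi$ is countable and separates points, $(X,\tau_\Phi)$ embeds in $[0,1]^\Phi$, so it is second countable, regular and $T_1$. Also $\beta(\Phi)=\bigcup_n\beta(\Phi_n)$, because finite intersections involve finitely many functions, and $V_p\in\tau_\Phi$ for every $p\in\mathrm{Pos}$.

**Step 3: Nonempty wins on $(X,\tau_\Phi)$.** She keeps positions $p_k\in\mathrm{Pos}$ with $V_{p_k}$ equal to her last move, starting from $p_0=\emptyset$. Let Empty play $(x,U')$ with $U'\in\tau_\Phi$, $x\in U'\subset V_{p_k}$. Choose $U\in\beta(\Phi)$ with $x\in U\subset U'$; by (10) there is $y\in C(p_k,U)$ with $x\in V(p_k,y,U)$. Let $p_{k+1}=p_k{}^\frown(y,U,V(p_k,y,U))$. For large $n$ we have $p_k\in\mathrm{Pos}_n$ and $U\in\beta(\Phi_n)$, so $p_{k+1}\in\mathrm{Pos}_{n+1}\subset\mathrm{Pos}$. She plays $V_{p_{k+1}}=V(p_k,y,U)$. This is legal, since it is $\tau_\Phi$-open, contains $x$,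 and lies in $U\subset U'$. The $p_k$ form a run on $(X,\tau)$ consistent with the original winning strategy, with Empty playing the pairs $(y,U)$. Hence $\bigcap_kV_{p_k}\neq\emptyset$.

**Step 4: conclusion.** By Choquet's theorem $P=(X,\tau_\Phi)$ is Polish. With $g=\mathrm{id}:X\to P$ and $h=f:P\to M$, which is continuous since $\tau_{\Phi_0}\subset\tau_\Phi$, we get $f=h\circ g$. So $X$ is cofinally Polish. $\square$

## 10. Fine open sets as coarse $F_\sigma$ sets

**(B4)$\Rightarrow$(B5).** Every $\tau$-open set is the union of the network elements it contains; there are countably many of them, and they are $\tau_1$-closed.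

**(B5)$\Rightarrow$(B4).** Let $\tau_1$ be as in (B5). The aim is to enlarge $\tau_1$ to a Polish topology $\tau_2\subset\tau$ in which a given closed network is closed. Let $M_i=f_i^{-1}(0)$ and $f=(f_i):X\to[0,1]^\omega$ be as in (2); this needs only that $X$ is cosmic. Let $\mathcal O$ be a countable base of $[0,1]^\omega$. The complement of the graph of $f$ in $X\times[0,1]^\omega$ is
$$\bigcup_{B\in\mathcal O}f^{-1}(B)\times\bigl([0,1]^\omega\setminus\overline B\bigr).$$
Indeed, if $z\neq f(x)$, some $B\in\mathcal O$ has $f(x)\in B$ and $z\notin\overline B$; conversely, $f(x)\in B$ and $z\notin\overline B$ force $z\neq f(x)$. Each $f^{-1}(B)$ is $\tau$-open, hence $F_\sigma$ in $\tau_1$ by (B5), and $[0,1]^\omega\setminus\overline B$ is open, hence $F_\sigma$. So the complement of the graph is $F_\sigma$, and the graph is $G_\delta$, in the Polish space $(X,\tau_1)\times[0,1]^\omega$. Therefore the graph is Polish. Transported to $X$ by $x\mapsto(x,f(x))$, its topology is the topology $\tau_2$ generated by $\tau_1$ and $f$. So $\tau_2$ is Polish, and $\tau_2\subset\tau$ because $\tau_1\subset\tau$ and $f$ is $\tau$-continuous. Every $f_i$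 is $\tau_2$-continuous, so every $M_i$ is $\tau_2$-closed. $\square$

The equivalences of Theorem B are now proved: (B1)$\Rightarrow$(B4)$\Rightarrow$(B2)$\Rightarrow$(B3)$\Rightarrow$(B1) and (B4)$\Leftrightarrow$(B5).

**"Closed" in (B4) cannot be weakened to "$G_\delta$".** Let $Q\subset2^\omega$ be countable and dense, let $X=Q\oplus(2^\omega\setminus Q)$ be the topological sum, and let $\tau_1$ be the usual compact topology on the set $2^\omega$. Then $\tau_1$ is coarser than the topology of $X$. The singletons of $Q$ together with the sets $B\setminus Q$, $B$ basic clopen in $2^\omega$, form a countable network of $X$, and all of them are $G_\delta$ in $\tau_1$. But $X$ is separable metrizable and not Polish: its closed subspace $Q$ is countable without isolated points, so it is not a Baire space. By Example 2.2(a), $X$ is not cofinally Polish, hence not subcompact by the equivalences just proved. $\square$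

## 11. Subcompact subspaces are the $G_\delta$ subspaces

**Proof of Theorem C.** Subspaces of cosmic spaces are cosmic, so by Theorem B we may replace "subcompact" by "cofinally Polish" for $X$ and $Y$. Let $Y\neq\emptyset$, and let $\tau$ be the topology of $X$.

**(i)** Let $Y$ be cofinally Polish. The idea is to find one separable metrizable topology on all of $X$, coarser than $\tau$, whose restriction to $Y$ is Polish. Let $\Phi_0\subset C(X,[0,1])$ be countable and separate the points of $X$. Given a countable $\Phi_n\supset\Phi_0$, apply cofinal Polishness of $Y$ to the diagonal map $Y\to[0,1]^{\Phi_n}$, $y\mapsto(\varphi(y))_{\varphi\in\Phi_n}$, taken onto its image. It is injective, so, exactly as in Lemma 3.1, we get a Polish topology $\pi_n$ on $Y$ with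
$$\tau_{\Phi_n}|_Y\subset\pi_n\subset\tau|_Y.$$
Each member of a countable base of $\pi_n$ has the form $Y\cap O$ with $O\in\tau$, and $O$ is the cozero set of a continuous function $X\to[0,1]$. Add these countably many functions to $\Phi_n$ to get $\Phi_{n+1}$. Then $\pi_n\subset\tau_{\Phi_{n+1}}|_Y\subset\pi_{n+1}$. For $\Phi=\bigcup_n\Phi_n$, the topology $\tau_\Phi|_Y$ is generated by $\bigcup_n\tau_{\Phi_n}|_Y$, hence by $\bigcup_n\pi_n$, an increasing union of Polish topologies. Such a topology is Polish (Kechris, Lemma 13.3). So $Y$ is a Polish subspace of $(X,\tau_\Phi)$, which is separable metrizable because $\Phi$ is countable and separates points. A Polish subspace of a metrizable space is $G_\delta$ in it (Kechris, Thm 3.11). So $Y$ is $G_\delta$ in $\tau_\Phi$, and therefore in $\tau$.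

**(ii)** "Only if" is (i). For "if", let $X$ be cofinally Polish and $Y=\bigcap_nO_n$ with $O_n\in\tau$. We look for a Polish frame on $Y$. Let $g_n:X\to[0,1]$ be continuous with cozero set $O_n$, and let $M_i$, $f_i$ be as in (2). Run the proof of Lemma 3.1 with the map $x\mapsto\bigl((f_i(x))_i,(g_n(x))_n\bigr)$, which is injective because $(f_i)_i$ is. It gives a Polish $\tau_1\subset\tau$ for which all $f_i$ and $g_n$ are continuous, so all $M_i$ are $\tau_1$-closed and all $O_n\in\tau_1$. Hence $Y$ is $G_\delta$ in $(X,\tau_1)$, so $\tau_1|_Y$ is Polish, and $\tau_1|_Y\subset\tau|_Y$. The sets $M_i\cap Y$ form a countable network of $(Y,\tau)$ and are $\tau_1|_Y$-closed. This is (B4) for $Y$, so $Y$ is subcompact by Theorem B.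

Finally, closed subsets of a cosmic space are $G_\delta$ (Section 3), so closed subspaces of subcompact cosmic spaces are subcompact. $\square$
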